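\title{A nonamenable torsion group whose measure-equivalence class consists of torsion groups}

\begin{abstract}
We construct a finitely generated nonamenable group $\Gamma$ of bounded exponent such that every countable group measure-equivalent to $\Gamma$ is a torsion group of bounded exponent. In particular, no group in the measure-equivalence class of $\Gamma$ contains a nonabelian free subgroup. The group belongs to a family $\Gamma_P=\mathrm{Fin}(I)\rtimes P^3$, where $P$ is an ICC group with property (T), the set $I$ consists of three copies of $P$ on which $P^3$ acts by two-sided translations, and $\mathrm{Fin}(I)$ is the group of finite subsets of $I$. We prove that a countable group is measure-equivalent to $\Gamma_P$ exactly when, modulo a finite normal subgroup, it shares a finite-index subgroup with $\Gamma_P$, and that $\Gamma_{P_1}$ and $\Gamma_{P_2}$ are measure-equivalent exactly when $P_1\cong P_2$.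
\end{abstract}

\section{Introduction}\label{sec:intro}

Unless said otherwise, groups are countable and discrete. If a group $L$ acts on a measure space $(Y,m)$, a \emph{fundamental domain} is a measurable set $D\subset Y$ whose translates $\ell D$, $\ell\in L$, are pairwise disjoint and cover $Y$, up to null sets.

\begin{definition}\label{def:coupling}
A \emph{coupling} of two groups $\Gamma$ and $\Lambda$ is a standard measure space $(\Omega,m)$, with $m$ nonzero and $\sigma$-finite, carrying commuting, free, measure-preserving actions of $\Gamma$ and $\Lambda$, each of which admits a fundamental domain of finite measure. The groups are \emph{measure-equivalent} (ME) if they have a coupling.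
\end{definition}

A coupling is a random version of an isomorphism. Let $Z$ be a fundamental domain for $\Gamma$. Move a point $z\in Z$ by $\lambda\in\Lambda$ and bring it back to $Z$ by the unique possible element of $\Gamma$; this attaches to $\lambda$ an element of $\Gamma$ that depends on $z$. When $\Omega$ is countable with counting measure and both groups act simply transitively, $Z$ is one point and the rule is an isomorphism $\Lambda\to\Gamma$. Measure equivalence is an equivalence relation, and every group is ME to its finite-index subgroups and to its quotients by finite normal subgroups (Lemmas~\ref{lem:composition} and~\ref{lem:virtual}). But it is much coarser than that. For a set $I$, let $\mathrm{Fin}(I)$ be the group of finite subsets of $I$ under symmetric difference, written $+$; it is a direct sum of copies of $\mathbb Z/2\mathbb Z$ indexed by $I$, with neutral element $0=\emptyset$.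

\begin{example}\label{ex:odometer}
The torsion group $B=\mathrm{Fin}(\mathbb N)$ is ME to $\mathbb Z$. Let $X$ be the set of sequences in $\{0,1\}^{\mathbb N}$ that are not eventually constant, with the uniform product measure $\mu$; only countably many sequences are left out. The group $B$ acts freely on $X$, the set $b$ flipping the coordinates in $b$. Let $T$ map each cylinder $1^k0$ onto the cylinder $0^k1$ by flipping the first $k+1$ coordinates. The cylinders of either kind partition $X$, so $T$ is a measure-preserving bijection. Read the first $k$ coordinates of $x$ as a binary number, least significant digit first: unless this number is $2^k-1$, the map $T$ adds $1$ to it and changes nothing else. So two points that agree beyond coordinate $k$ lie in one $T$-orbit. Since $T$ changes only finitely many coordinates, $T$ and $B$ have the same orbits; these are infinite, so $\mathbb Z$ acts freely through $T$. Let $\Omega=\{(x,y)\in X^2:y\in Bx\}$ with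
\[
m(E)=\sum_{b\in B}\mu\{x:(x,bx)\in E\}=\int\#\{y:(x,y)\in E\}\,d\mu(x)=\int\#\{x:(x,y)\in E\}\,d\mu(y).
\]
Let $B$ act on $y$ and $\mathbb Z$ on $x$. The second expression for $m$ is invariant under $B$, the third under $\mathbb Z$, and the diagonal, of measure $1$, is a fundamental domain for both actions. For any group $A$, the space $\Omega\times A$, with $A$ acting on itself on the left and on the right, couples $B\times A$ with $\mathbb Z\times A$.
\end{example}

Recall that a group is \emph{amenable} if it carries a left-invariant, finitely additive probability measure defined on all its subsets. Subgroups of amenable groups are amenable and nonabelian free groups are not, so a nonabelian free subgroup is the simplest witness of nonamenability. A nonamenable torsion group has no such witness. But amenability is invariant under measure equivalence, so a nonabelian free subgroup of \emph{any} group in the ME class would serve as well, and Example~\ref{ex:odometer} shows that torsion can be lost inside an ME class. One could therefore guess that every nonamenable class contains a group with a nonabelian free subgroup. The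 following problem, posed in \cite{thesis}, asks for a counterexample.

\begin{quote}
\textbf{Problem.} Find a nonamenable group such that no group in its measure-equivalence class contains a nonabelian free subgroup. Is there even a nonamenable torsion group whose measure-equivalence class contains only torsion groups?
\end{quote}

We show that such groups exist, for both questions. To control all groups in an ME class we look for a group whose class can be computed, and then choose it to be torsion.

A group is \emph{ICC} if it is nontrivial and the conjugacy class of every nontrivial element is infinite. An ICC group is infinite and has trivial center. A group $H$ has Kazhdan's \emph{property (T)} if there are a finite set $Q\subset H$ and $\varepsilon>0$ such that every unitary representation $\pi$ of $H$ without nonzero invariant vectors satisfies $\max_{q\in Q}\|\pi(q)v-v\|\ge\varepsilon\|v\|$ for all $v$. We use three textbook facts \cite{BHV}: groups with (T) are finitely generated; (T) passes to quotients and to finite direct products; and an amenable group with (T) is finite.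

\medskip\noindent\textbf{The groups $\Gamma_P$.} Let $P$ be an ICC group with (T). Let $G=P^3$ and $I=I_{12}\sqcup I_{13}\sqcup I_{23}$, where each \emph{class} $I_{ab}=\{p_{ab}:p\in P\}$ is a copy of $P$. Let $G$ act on $I$ by
\begin{equation}\label{eq:action}
(g_1,g_2,g_3)\cdot p_{ab}=(g_a\,p\,g_b^{-1})_{ab},
\end{equation}
and put $N=\mathrm{Fin}(I)$ and $\Gamma_P=N\rtimes G$.

\begin{theorem}\label{thm:A}
Let $P$ be an ICC group with property (T). A countable group $\Lambda$ is ME to $\Gamma_P$ if and only if $\Lambda$ has a finite normal subgroup $K$ such that $\Lambda/K$ and $\Gamma_P$ have isomorphic finite-index subgroups.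
\end{theorem}

The ``if'' part holds for every group in place of $\Gamma_P$, so the theorem says that the ME class of $\Gamma_P$ is as small as an ME class can be. The normal subgroup $N$, taken alone, is isomorphic to the group $B$ of Example~\ref{ex:odometer}; it is the action of $G$ that prevents it from being exchanged for $\mathbb Z$.

\begin{theorem}\label{thm:B}
There is an infinite ICC torsion group $P$ with property (T) that is even of bounded exponent. For such $P$, the group $\Gamma_P$ is a finitely generated nonamenable torsion group of bounded exponent, and every countable group ME to $\Gamma_P$ is a torsion group of bounded exponent. Hence no group ME to $\Gamma_P$ contains a nonabelian free subgroup.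
\end{theorem}

\begin{theorem}\label{thm:C}
Let $P_1,P_2$ be ICC groups with property (T). Then $\Gamma_{P_1}$ and $\Gamma_{P_2}$ are ME if and only if $P_1\cong P_2$.
\end{theorem}

The proof studies the action of $\Gamma_P$ on the countable set $N=\Gamma_P/G$. Section~\ref{sec:model} runs the argument in the case of a coupling with one-point fundamental domains, that is, of an isomorphism. That case needs two ingredients, an algebraic one (Sections~\ref{sec:closures} and~\ref{sec:bijections}) and an analytic one (Section~\ref{sec:cocycles}). Section~\ref{sec:counting} collects the counting arguments for fundamental domains. Section~\ref{sec:two} treats couplings of $\Gamma_{P_1}$ with $\Gamma_{P_2}$ and proves Theorem~\ref{thm:C}. Section~\ref{sec:arbitrary} passes to an arbitrary group $\Lambda$ and proves Theorem~\ref{thm:A}, and Section~\ref{sec:torsion} proves Theorem~\ref{thm:B}. The only results quoted from outside the textbook theory are in Section~\ref{sec:torsion}, where they provide the group $P$.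

\section{The action on $N$ and the case of an isomorphism}\label{sec:model}

Fix an ICC group $P$ with (T) and write $\Gamma=\Gamma_P$. It helps to see $p_{ab}$ as an arrow from a vertex $b$ to a vertex $a$ with label $p$, and $g\in G$ as a change of coordinates $g_a$ at each vertex $a$. The reversed arrow has the inverse label: we put $p_{ba}=(p^{-1})_{ab}$ and $I_{ba}=I_{ab}$ for $a<b$. Formula~\eqref{eq:action} then holds for all ordered pairs, because
\[
g\cdot p_{ba}=(g_ap^{-1}g_b^{-1})_{ab}=\bigl((g_bpg_a^{-1})^{-1}\bigr)_{ab}=(g_bpg_a^{-1})_{ba}.
\]
The product in $\Gamma$ is $(n,g)(n',g')=(n+gn',gg')$, and $\Gamma$ acts transitively on $N$ by $(n,g)\,n'=n+gn'$. The stabilizer of $0$ is $G$, and the stabilizer $\Gamma_n$ of $n$ is the conjugate of $G$ by the translation $(n,1)$. The \emph{Hamming distance} $d(n,n')=|n+n'|$ is $\Gamma$-invariant. It is the path metric of the \emph{Hamming graph}, in which $n$ and $n'$ are adjacent when $|n+n'|=1$. For a set $S$, we write $\mathrm{Fin}^*(S)$ for the set of its finite nonempty subsets.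

Two elementary facts about a group $H$ acting on a set $S$ are used throughout.
\begin{itemize}
\item[(F1)] A finite subset of $S$ has finitely many $H$-translates if and only if each of its elements has a finite $H$-orbit. (In both cases the union of the translates is a finite set.)
\item[(F2)] If $H_0\le H$ has finite index, a point has a finite $H_0$-orbit if and only if it has a finite $H$-orbit.
\end{itemize}

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] The action of $\Gamma$ on $N$ is faithful.
\item[(b)] Let $n\in N$ and let $H\le\Gamma_n$ have finite index. Then $n$ is the only point of $N$ with a finite $H$-orbit. In particular, $\{n\}$ is the only member of $\mathrm{Fin}^*(N)$ with finitely many $H$-translates.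
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $(n,g)$ acts trivially, then $n=(n,g)0=0$ and $g$ fixes every singleton. Fixing $1_{12}$ and $1_{23}$ gives $g_1=g_2=g_3$, and fixing every $p_{12}$ then puts $g_1$ in the center of $P$, which is trivial.

(b) By translation and (F2) we may take $n=0$ and $H=G$. The group $G$ is transitive on each class and the classes are infinite, so no $i\in I$ has a finite $G$-orbit. By (F1), no nonempty finite subset of $I$ has a finite $G$-orbit. The last sentence follows from (F1) applied to $S=N$.
\end{proof}

A coupling does not transport group elements, but, as we shall see, it does transport the property of having a finite orbit under a stabilizer. This suggests the following notion.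

\begin{definition}\label{def:closure}
Let $H$ act on a set $S$. For a finite $t\subset S$, let $H_{(t)}$ be the pointwise stabilizer of $t$. The \emph{closure} of $t$ is the set $\mathrm{cl}_S(t)=\{x\in S:|H_{(t)}x|<\infty\}$.
\end{definition}

We have $t\subset\mathrm{cl}_S(t)$, and $\mathrm{cl}_S(ht)=h\,\mathrm{cl}_S(t)$ because $H_{(ht)}=hH_{(t)}h^{-1}$. We use $\mathrm{cl}_N$ for the action of $\Gamma$ on $N$ and $\mathrm{cl}_I$ for the action of $G$ on $I$. When two groups $P_1,P_2$ are in play we write $I^j,N_j,G_j,\Gamma_j$ for the objects attached to $P_j$, and we say that a bijection $f:N_2\to N_1$ \emph{preserves closures} if $f(\mathrm{cl}_{N_2}(t))=\mathrm{cl}_{N_1}(f(t))$ for all $t\in\mathrm{Fin}^*(N_2)$.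

\medskip\noindent\textbf{The model case.} Let $\theta:\Gamma_2\to\Gamma_1$ be an isomorphism. We show that $P_1\cong P_2$, using two facts proved later.
\begin{itemize}
\item[(I)] The image of a homomorphism from a group with (T) to $\Gamma_P$ leaves invariant a finite nonempty subset of $N$ (Proposition~\ref{prop:cocycle} for a one-point space).
\item[(II)] If some bijection $N_2\to N_1$ preserves closures, then $P_1\cong P_2$; and the closure-preserving bijections of $N$ lie in a countable group $\mathcal A_P\ge\Gamma_P$ (Section~\ref{sec:bijections}).
\end{itemize}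

\emph{Step 1: finite sets.} The groups $G_j=P_j^3$ have (T). By (I), $\theta(G_2)$ preserves some $K\in\mathrm{Fin}^*(N_1)$ and $\theta^{-1}(G_1)$ preserves some $K'\in\mathrm{Fin}^*(N_2)$.

\emph{Step 2: a bijection.} Pick $b\in K$ and let $\beta=(b,1)$, so that $\Gamma_{1,b}=\beta G_1\beta^{-1}$. The group $\theta^{-1}(\Gamma_{1,b})$ preserves the finite set $K''=\theta^{-1}(\beta)K'$. It contains $H=\{g\in G_2:\theta(g)b=b\}$, which has finite index in $G_2$ since $K$ is finite. By Lemma~\ref{lem:basic}(b), $K''=\{0\}$, so $\Gamma_{1,b}\le\theta(G_2)$. Then $\Gamma_{1,b}$ preserves $K$, so $K=\{b\}$ by the same lemma, and $\theta(G_2)=\Gamma_{1,b}$. Hence $f(\eta0)=\theta(\eta)b$ is a well-defined bijection $N_2\to N_1$ with $f(\eta a)=\theta(\eta)f(a)$.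

\emph{Step 3: closures.} The map $\theta$ carries $\Gamma_{2,(t)}$ onto $\Gamma_{1,(f(t))}$, and $f$ carries orbits of the first group onto orbits of the second. So $f$ preserves closures, and $P_1\cong P_2$ by (II).

In the language of couplings, $\theta$ corresponds to $\Sigma=\Gamma_1$ with counting measure and the action $(\gamma,\eta)s=\gamma s\theta(\eta)^{-1}$, and the bijections $f_s=s\circ f$ satisfy
\begin{equation}\label{eq:field}
f_{(\gamma,\eta)s}=\gamma f_s\eta^{-1}.
\end{equation}
Section~\ref{sec:two} builds a family of closure-preserving bijections with~\eqref{eq:field} on an arbitrary coupling. For a self-coupling of $\Gamma_P$ this family is a measurable map to the \emph{countable} group $\mathcal A_P$, and countability is what turns measure-theoretic information into a finite kernel and finite indices.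

\section{Computing closures}\label{sec:closures}

The first lemma reduces closures in $N$ to closures in $I$.

\begin{lemma}\label{lem:NtoI}
Let $n,n_1,\dots,n_k\in N$ and $E=n_1\cup\dots\cup n_k$. Then
\[
\mathrm{cl}_N(\{n,\,n+n_1,\dots,n+n_k\})=n+\mathrm{Fin}(\mathrm{cl}_I(E)).
\]
\end{lemma}

\begin{proof}
By translation we may take $n=0$; let $t=\{0,n_1,\dots,n_k\}$. The group $\Gamma_{(t)}$ consists of the $g\in G$ that preserve each $n_j$. It permutes the finite set $E$ with kernel $G_{(E)}$, so $G_{(E)}$ has finite index in it. By (F2) and (F1), $n'\in N$ has a finite $\Gamma_{(t)}$-orbit if and only if each $i\in n'$ has a finite $G_{(E)}$-orbit.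
\end{proof}

Closures in $I$ depend on whether the finite set lies in one class or not. Below, $a,b,c$ denote the indices $1,2,3$ in some order.

\begin{lemma}[One class]\label{lem:oneclass}
\begin{itemize}
\item[(a)] $\mathrm{cl}_I(\{i\})=\{i\}$ for every $i\in I$.
\item[(b)] If $E\subset I_{ab}$ is finite and nonempty, then $\mathrm{cl}_I(E)\subset I_{ab}$.
\item[(c)] Each class $I_{ab}$ is the closure of a finite nonempty subset of $I_{ab}$.
\end{itemize}
\end{lemma}

\begin{proof}
(b) The factor $P_c=\{g\in G:g_a=g_b=1\}$ fixes $I_{ab}$ pointwise, so it lies in $G_{(E)}$. It acts on $I_{ac}$ and $I_{bc}$ by $p\mapsto pg_c^{-1}$, which is transitive on these infinite sets.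

(a) By transitivity on classes take $i=1_{ab}$. Its stabilizer is $\{g:g_a=g_b\}$, which acts on $I_{ab}$ by conjugation. As $P$ is ICC, the orbits other than $\{1_{ab}\}$ are infinite, and (b) excludes the two other classes.

(c) Let $S$ be a finite generating set of $P$, which exists by (T), and let $E=\{1_{ab}\}\cup\{s_{ab}:s\in S\}$. If $g\in G_{(E)}$, then $g_a=g_b$ and this element commutes with $S$, so it is central, so it is trivial. Thus $G_{(E)}=P_c$, which fixes $I_{ab}$ pointwise. With (b) this gives $\mathrm{cl}_I(E)=I_{ab}$.
\end{proof}

The multiplication table of $P$ appears in $I$ as the set of commuting triangles of arrows,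
\[
\mathcal T=\bigl\{\{p_{12},\,k_{23},\,(pk)_{13}\}:p,k\in P\bigr\}.
\]
It is the $G$-orbit of the triangle $\{1_{12},1_{23},1_{13}\}$: the translate by $g$ has $p=g_1g_2^{-1}$, $k=g_2g_3^{-1}$ and third label $g_1g_3^{-1}=pk$, and $g=(p,1,k^{-1})$ realizes a given pair $(p,k)$.

\begin{lemma}[Several classes]\label{lem:several}
\begin{itemize}
\item[(a)] Let $E\subset I$ be finite and meet at least two classes. Either $\mathrm{cl}_I(E)=I$, or for each $a<b$ the set $\{q\in P:q_{ab}\in\mathrm{cl}_I(E)\}$ is a left coset of a subgroup of infinite index in $P$.
\item[(b)] The members of $\mathcal T$ are exactly the sets $\mathrm{cl}_I(\{i,j\})$ with $i,j$ in distinct classes.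
\end{itemize}
\end{lemma}

\begin{proof}
Two distinct classes share one index, so they can be written $I_{ab}$ and $I_{bc}$. The element $g$ with $g_a=p$, $g_b=1$, $g_c=k^{-1}$ maps $1_{ab}$ to $p_{ab}$ and $1_{bc}$ to $k_{bc}$. Hence $E=gE'$ for some $g\in G$ and some $E'$ containing $1_{ab}$ and $1_{bc}$. The common stabilizer of these two points is the diagonal $\{(x,x,x):x\in P\}$, which acts on each class by conjugation of labels. So $G_{(E')}=\{(x,x,x):x\in C\}$, where $C$ is the centralizer in $P$ of the finite set of labels of elements of $E'$. In each class, $\mathrm{cl}_I(E')$ consists of the arrows with label in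
\[
A=\{q\in P:[C:C\cap C_P(q)]<\infty\}.
\]
This is a subgroup, since $C_P(q^{-1})=C_P(q)$ and $C_P(qq')\supset C_P(q)\cap C_P(q')$. For any two indices $u<v$, the labels of the arrows of $\mathrm{cl}_I(E)=g\,\mathrm{cl}_I(E')$ in $I_{uv}$ form the set $g_uAg_v^{-1}=g_ug_v^{-1}\,(g_vAg_v^{-1})$, a left coset of a conjugate of $A$.

(a) We must show that $[P:A]<\infty$ forces $A=P$. A finite-index subgroup of a finitely generated group is finitely generated; say $A=\langle q_1,\dots,q_r\rangle$. By the definition of $A$, the group $C_0=C\cap\bigcap_jC_P(q_j)$ has finite index in $C$. An element of $C_0$ centralizes the finite-index subgroup $A$, so its conjugacy class is finite, so it is trivial. Hence $C$ is finite, and then every $q\in P$ lies in $A$.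

(b) If $E=\{i,j\}$, then $E'=\{1_{ab},1_{bc}\}$, so $C=P$ and $A=\{1\}$ by ICC. Thus $\mathrm{cl}_I(E')=\{1_{12},1_{23},1_{13}\}$ and $\mathrm{cl}_I(E)$ is its translate by $g$. Conversely, the translate by any $g$ is $\mathrm{cl}_I(\{g1_{12},g1_{23}\})$.
\end{proof}

\section{Bijections that preserve closures}\label{sec:bijections}

Call the set $I$ with its three classes and its triangles the \emph{net} of $P$. A \emph{net isomorphism} is a bijection $\sigma:I^2\to I^1$ that maps each class onto a class and $\mathcal T(P_2)$ onto $\mathcal T(P_1)$. We show that the net determines $P$, and that closures in $N$ determine the net.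

\begin{lemma}\label{lem:net}
Let $P_1,P_2$ be ICC with (T). There are only countably many net isomorphisms $I^2\to I^1$, and if there is one then $P_1\cong P_2$.
\end{lemma}

\begin{proof}
The symmetric group $S_3$ acts on $I^1$ by $\pi(p_{ab})=p_{\pi(a)\pi(b)}$, which is compatible with the rule $p_{ba}=(p^{-1})_{ab}$. We have $\pi g\pi^{-1}=g'$ on $I^1$, where $g'_{\pi(a)}=g_a$, and $\pi$ preserves the set $\{1_{12},1_{23},1_{13}\}$; hence $\pi$ preserves its $G_1$-orbit $\mathcal T(P_1)$. All six permutations of the classes arise, since the class $I_{ab}$ corresponds to the missing index $c$. After composing a net isomorphism $\sigma$ with one of these six maps, we may assume that it maps each class to the class of the same name. Let $\alpha,\beta,\gamma:P_2\to P_1$ be the bijections induced on $I_{12},I_{23},I_{13}$. Triangles go to triangles, so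
\[
\alpha(p)\beta(k)=\gamma(pk)\qquad(p,k\in P_2).
\]
Setting $k=1$, then $p=1$, then both, we get $\alpha(p)=\gamma(p)\beta(1)^{-1}$, $\beta(k)=\alpha(1)^{-1}\gamma(k)$ and $\gamma(1)=\alpha(1)\beta(1)$. Therefore $\gamma(pk)=\gamma(p)\gamma(1)^{-1}\gamma(k)$, and the bijection $\vartheta(x)=\gamma(1)^{-1}\gamma(x)$ satisfies $\vartheta(pk)=\vartheta(p)\vartheta(k)$. So $P_2\cong P_1$, and $\sigma$ is determined by $\vartheta$, $\alpha(1)$ and $\beta(1)$. Since $P_2$ is finitely generated and $P_1$ is countable, there are countably many choices.
\end{proof}

To recognize the classes from closures we must rule out that a class is pieced together from the cosets of Lemma~\ref{lem:several}(a). This is what Neumann's lemma does.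

\begin{lemma}[Neumann's lemma]\label{lem:neumann}
A group is not a finite union of left cosets of subgroups of infinite index.
\end{lemma}

\begin{proof}
Suppose a group $P$ has such a covering, and take one in which the number $k\ge1$ of distinct subgroups $H_1,\dots,H_k$ is least. As $H_k$ has infinite index, some coset $xH_k$ is not among the listed ones. It is disjoint from the listed cosets of $H_k$, so it is covered by the listed cosets of $H_1,\dots,H_{k-1}$. If $k=1$ this is absurd. If $k>1$, translate on the left: every coset of $H_k$ is covered by finitely many left cosets of $H_1,\dots,H_{k-1}$, so $P$ has a covering with $k-1$ subgroups, against the choice of $k$.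
\end{proof}

\begin{proposition}\label{prop:rigid}
Let $P_1,P_2$ be ICC with (T), and let $f:N_2\to N_1$ be a bijection that preserves closures. Then there are $n_0\in N_1$ and a net isomorphism $\sigma:I^2\to I^1$ with $f(n)=n_0+\sigma(n)$ for all $n\in N_2$.
\end{proposition}

\begin{proof}
We recover in turn the Hamming graph, the set $I$, the classes and the triangles.

\emph{The Hamming graph.} For $n\ne n'$, Lemma~\ref{lem:NtoI} gives $\mathrm{cl}_N(\{n,n'\})=n+\mathrm{Fin}(\mathrm{cl}_I(n+n'))$. If $|n+n'|=1$ this set has $2$ elements by Lemma~\ref{lem:oneclass}(a). If $|n+n'|\ge2$ it has at least $4$, because $\mathrm{cl}_I(n+n')\supset n+n'$. So $n,n'$ are adjacent if and only if $|\mathrm{cl}_N(\{n,n'\})|=2$. Hence $f$ is an isomorphism of Hamming graphs and preserves $d$.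

\emph{The bijection $\sigma$.} Let $n_0=f(0)$ and $f_0(n)=n_0+f(n)$, an isometry with $f_0(0)=0$. It maps the neighbors of $0$ bijectively onto the neighbors of $0$, so $f_0(\{i\})=\{\sigma(i)\}$ for a bijection $\sigma:I^2\to I^1$. Now $d(\{i\},n)$ equals $|n|-1$ if $i\in n$ and $|n|+1$ otherwise, so $i\in n$ if and only if $d(\{i\},n)<d(0,n)$. Applying $f_0$, we find that $i\in n$ if and only if $\sigma(i)\in f_0(n)$, that is, $f_0(n)=\sigma(n)$.

\emph{Closures in $I$.} Let $E\subset I^2$ be finite and $t=\{0\}\cup\{\{i\}:i\in E\}$. Computing both sides of $f(\mathrm{cl}_{N_2}(t))=\mathrm{cl}_{N_1}(f(t))$ with Lemma~\ref{lem:NtoI} gives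
\[
n_0+\mathrm{Fin}(\sigma(\mathrm{cl}_{I^2}(E)))=n_0+\mathrm{Fin}(\mathrm{cl}_{I^1}(\sigma(E))),
\]
and therefore $\sigma(\mathrm{cl}_{I^2}(E))=\mathrm{cl}_{I^1}(\sigma(E))$.

\emph{The classes.} Let $X_1,X_2,X_3$ be the images of the three classes of $I^2$. They partition $I^1$, and by Lemma~\ref{lem:oneclass}(c) each is the closure of a finite nonempty set. By Lemmas~\ref{lem:oneclass}(b) and~\ref{lem:several}(a), and since $X_l\ne I^1$, each $X_l$ is either contained in one class (first kind) or meets each class in a left coset of an infinite-index subgroup of $P_1$ (second kind). Suppose some $X_l$ is of the second kind. Then at most two are of the first kind, so some class $J$ of $I^1$ meets no set of the first kind. This $J$, a copy of $P_1$, is covered by at most three left cosets of infinite-index subgroups, contradicting Lemma~\ref{lem:neumann}. So each $X_l$ lies in one class. Three such sets can cover three nonempty classes only if they lie in distinct classes and fill them.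

\emph{The triangles.} The map $\sigma$ induces a bijection between pairs of points in distinct classes and it preserves closures. By Lemma~\ref{lem:several}(b) it maps $\mathcal T(P_2)$ onto $\mathcal T(P_1)$.
\end{proof}

Let $\mathcal A_P$ be the set of bijections $n\mapsto n_0+\sigma(n)$ of $N$, with $n_0\in N$ and $\sigma$ a net automorphism of $I$. Net automorphisms form a group that acts on $N$ by group automorphisms, so $\mathcal A_P$ is a group.

\begin{lemma}\label{lem:A}
The group $\mathcal A_P$ is countable and contains $\Gamma_P$. If $a\in\mathcal A_P$ has only finitely many conjugates $\gamma a\gamma^{-1}$, $\gamma\in\Gamma_P$, then $a=1$.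
\end{lemma}

\begin{proof}
Countability follows from Lemma~\ref{lem:net}. The group $G$ preserves the classes and $\mathcal T$, so $\Gamma$ acts on $N$ through $\mathcal A_P$, faithfully by Lemma~\ref{lem:basic}(a). If $a$ has finitely many conjugates, it commutes with a finite-index subgroup $\Gamma_0\le\Gamma$. Let $n\in N$. For $\gamma\in\Gamma_0\cap\Gamma_n$ we have $\gamma a(n)=a(\gamma n)=a(n)$. Since $\Gamma_0\cap\Gamma_n$ has finite index in $\Gamma_n$, Lemma~\ref{lem:basic}(b) gives $a(n)=n$.
\end{proof}

\begin{remark}\label{rem:why}
The shape of $I$ is dictated by Proposition~\ref{prop:rigid}. For the ordinary wreath product $\mathrm{Fin}(P)\rtimes P$, with $P$ acting on itself by left translation, stabilizers of points of $P$ are trivial. The closure of a point of $\mathrm{Fin}(P)$ is that point, the closure of any larger finite set is everything, and so all bijections of $\mathrm{Fin}(P)$, uncountably many, preserve closures. Two-sided translation gives points of $I$ large stabilizers, and ICC makes their closures trivial: if some $q\ne1$ had a finite conjugacy class, $\mathrm{cl}_I(\{1_{12}\})$ would contain $q_{12}$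 and the test for adjacency would fail. Three classes are used so that the closure of two points records a product. Of property (T), only finite generation has been used so far: in Lemmas~\ref{lem:oneclass}(c), \ref{lem:several}(a) and~\ref{lem:net}.
\end{remark}

\section{Cocycles from Kazhdan groups into $\Gamma_P$}\label{sec:cocycles}

Let a group $H$ act on a standard probability space $(Z,\mu)$ preserving $\mu$. A \emph{cocycle} is a measurable map $\alpha:H\times Z\to\Gamma$ with $\alpha(gh,z)=\alpha(g,hz)\alpha(h,z)$. If $Z$ is a point, a cocycle is a homomorphism. A map $z\mapsto C(z)$ from $Z$ to the subsets of $N$ is called measurable if each set $\{z:n\in C(z)\}$ is measurable.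

\begin{proposition}\label{prop:cocycle}
If $H$ has (T) and $\alpha:H\times Z\to\Gamma$ is a cocycle, there is a measurable map $\kappa:Z\to\mathrm{Fin}^*(N)$ with $\kappa(hz)=\alpha(h,z)\kappa(z)$ for all $h\in H$ and a.e.\ $z$.
\end{proposition}

Without (T) this fails: for $H=N$, $Z$ a point and $\alpha$ the inclusion, $N$ acts on itself by translations and preserves no finite nonempty set. There are two difficulties. Property (T) speaks about Hilbert spaces and not about $N$; and what it yields is a $d$-bounded subset of $N$, which may be infinite because the Hamming graph is not locally finite. The next two lemmas deal with them in turn.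

For $0<\tau<1$ let $\nu_\tau$ be the product measure on $X=\{1,-1\}^I$ for which each coordinate equals $1$ with probability $(1+\tau)/2$, and so has mean $\tau$. Let $\mathcal H_\tau$ be the real Hilbert space $L^2(X,\nu_\tau)$, and let $\chi_n(x)=\prod_{i\in n}x_i$ for $n\in N$. Since $\chi_n\chi_{n'}=\chi_{n+n'}$ and the coordinates are independent,
\begin{equation}\label{eq:kernel}
\langle\chi_n,\chi_{n'}\rangle=\tau^{\,d(n,n')}.
\end{equation}
This is a concrete model of the positive definite kernel $e^{-td}$, $\tau=e^{-t}$, that Schoenberg's theorem attaches to $d$. For finite $J\subset I$ the $\chi_n$ with $n\subset J$ are the characters of the group $\{1,-1\}^J$, so they span all functions of the coordinates in $J$; hence the $\chi_n$ span a dense subspace of $\mathcal H_\tau$. Define $U_\tau(n,g)v=\chi_n\cdot(v\circ g^{-1})$, where $G$ acts on $X$ by $(gx)_i=x_{g^{-1}i}$. This operator is orthogonal, because $|\chi_n|=1$ and $g$ preserves $\nu_\tau$, and $U_\tau(n,g)\chi_{n'}=\chi_n\chi_{gn'}=\chi_{n+gn'}$. So $U_\tau(\gamma)\chi_n=\chi_{\gamma n}$, and by density $U_\tau$ is an orthogonal representation of $\Gamma$. As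 $\tau\to1$ the vectors $\chi_n$ come close to one another, which produces almost invariant vectors, while for fixed $\tau$ distant points of $N$ give almost orthogonal vectors, which lets a vector locate a bounded region of $N$.

\begin{lemma}\label{lem:bounded}
For $v\in\mathcal H_\tau$ let $C(v)=\{n\in N:\langle v,\chi_n\rangle>1/4\}$. Then $C(U_\tau(\gamma)v)=\gamma C(v)$ for $\gamma\in\Gamma$; the set $C(v)$ is $d$-bounded; and $0\in C(v)$ if $\|v-\chi_0\|<1/2$.
\end{lemma}

\begin{proof}
Equivariance follows from $\langle U_\tau(\gamma)v,\chi_{\gamma n}\rangle=\langle v,\chi_n\rangle$. For boundedness choose a finite combination $w=\sum_jc_j\chi_{n_j}$ with $\|v-w\|<1/8$. By~\eqref{eq:kernel}, $|\langle w,\chi_n\rangle|\le\sum_j|c_j|\tau^{|n|-|n_j|}<1/8$ once $|n|$ is large, and then $\langle v,\chi_n\rangle<1/4$. Finally $\langle v,\chi_0\rangle\ge1-\|v-\chi_0\|>1/2$ in the last case.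
\end{proof}

To pass from bounded sets to finite sets, we view $N$ as the set of vertices $1_n$ (indicator functions) of a cube in the real Hilbert space $\ell^2(I)$, take the circumcenter, and round it to the vertices nearest to it coordinatewise.

\begin{lemma}\label{lem:center}
There is a map $\Phi$ from the nonempty $d$-bounded subsets of $N$ to $\mathrm{Fin}^*(N)$ with $\Phi(\gamma C)=\gamma\Phi(C)$ for all $\gamma\in\Gamma$, and such that $z\mapsto\Phi(C(z))$ is measurable whenever $z\mapsto C(z)$ is.
\end{lemma}

\begin{proof}
\emph{The action on $\ell^2(I)$.} Let $g\in G$ permute the coordinates, and let $s_n$, for $n\in N$, replace $v_i$ by $1-v_i$ for $i\in n$. These are affine isometries with $s_ns_{n'}=s_{n+n'}$ and $gs_ng^{-1}=s_{gn}$, so $(n,g)\mapsto s_ng$ is an action of $\Gamma$, and $\gamma1_n=1_{\gamma n}$.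

\emph{The center.} Let $r(C,v)=\sup_{n\in C}\|v-1_n\|$, finite because $\|1_n\|^2=|n|$ is bounded on $C$, and let $r_0=r_0(C)=\inf_vr(C,v)$. The parallelogram law reads
\[
\|\tfrac{v+w}2-x\|^2=\tfrac12\|v-x\|^2+\tfrac12\|w-x\|^2-\tfrac14\|v-w\|^2 .
\]
So if $r(C,v)$ and $r(C,w)$ are at most $r_0+\epsilon$, then $r_0^2\le r(C,\frac{v+w}2)^2\le(r_0+\epsilon)^2-\frac14\|v-w\|^2$, that is, $\|v-w\|^2\le4(2r_0\epsilon+\epsilon^2)$. Minimizing sequences are therefore Cauchy; as $r(C,\cdot)$ is $1$-Lipschitz, they converge to a minimizer $c(C)$, which is unique by the case $\epsilon=0$. From $r(\gamma C,\gamma v)=r(C,v)$ and uniqueness, $c(\gamma C)=\gamma c(C)$.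

\emph{Rounding.} For $c\in\ell^2(I)$ let $R(c)$ be the set of $n\in N$ with $\{i:c_i>1/2\}\subset n\subset\{i:c_i\ge1/2\}$. The larger set is finite because $c\in\ell^2(I)$, so $R(c)$ is finite and nonempty. Membership $n\in R(c)$ says that at each $i$ the number $(1_n)_i$ is a point of $\{0,1\}$ nearest to $c_i$. This condition is preserved by permutations of coordinates and by the reflections $u\mapsto1-u$, so $R(\gamma c)=\gamma R(c)$. Put $\Phi(C)=R(c(C))$.

\emph{Measurability.} Let $z\mapsto C(z)$ be measurable and let $(v_l)$ be a dense sequence in $\ell^2(I)$. Each $r(C(z),v_l)$ is a countable supremum of measurable functions, and $r_0(C(z))=\inf_lr(C(z),v_l)$. Let $w_j(z)$ be the first $v_l$ with $r(C(z),v_l)<r_0(C(z))+1/j$. Then $w_j$ is measurable and $w_j(z)\to c(C(z))$, so the coordinates of $c(C(z))$ are measurable, and $n\in\Phi(C(z))$ is a countable conjunction of inequalities on them.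
\end{proof}

For $C=\{0,\{i\}\}$ the center is $\frac12 1_{\{i\}}$ and $\Phi(C)=C$. Ties cannot be broken equivariantly, since the translation by $\{i\}$ exchanges the two points; this is why we obtain finite sets and not points. For $C=\{\{i\}:i\in J\}$ with $J$ infinite, $r(C,v)^2\ge\|v\|^2+1$ since $v_i\to0$, so the center is $0$ and $\Phi(C)=\{0\}$.

\begin{proof}[Proof of Proposition~\ref{prop:cocycle}]
Let $H$ act on $L^2(Z,\mu;\mathcal H_\tau)$ by
\[
(hF)(z)=U_\tau\bigl(\alpha(h,h^{-1}z)\bigr)F(h^{-1}z).
\]
These operators are orthogonal since $\mu$ is invariant, and they form a representation since the cocycle identity gives $\alpha(g,g^{-1}z)\,\alpha(h,h^{-1}g^{-1}z)=\alpha(gh,(gh)^{-1}z)$. Let $F_\tau$ be the constant function $\chi_0$, a unit vector. By~\eqref{eq:kernel} and dominated convergence, for each $h\in H$,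
\[
\langle hF_\tau,F_\tau\rangle=\int_Z\tau^{\,d(\alpha(h,h^{-1}z)0,\,0)}\,d\mu(z)\longrightarrow1\qquad(\tau\to1),
\]
so $\|hF_\tau-F_\tau\|^2=2-2\langle hF_\tau,F_\tau\rangle\to0$.

Let $Q,\varepsilon$ be as in the definition of (T). The inequality in that definition holds for orthogonal representations too, because an invariant vector $x+\sqrt{-1}\,y$ of the complexification has invariant parts $x$ and $y$. Write $F_\tau=F+v$ with $F$ invariant and $v$ orthogonal to the invariant vectors. The orthogonal complement of the invariant vectors is a subrepresentation without nonzero invariant vectors, and $qv-v=qF_\tau-F_\tau$, so $\|v\|\le\varepsilon^{-1}\max_{q\in Q}\|qF_\tau-F_\tau\|\to0$. Thus for each $k\ge1$ there are $\tau_k$ and an invariant $F^k\in L^2(Z,\mu;\mathcal H_{\tau_k})$ with $\|F^k-F_{\tau_k}\|\le1/k$. Invariance means $F^k(hz)=U_{\tau_k}(\alpha(h,z))F^k(z)$ for a.e.\ $z$.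

Put $C_k(z)=C(F^k(z))$. By Lemma~\ref{lem:bounded} this is a measurable family of bounded sets with $C_k(hz)=\alpha(h,z)C_k(z)$. The set $Z_k=\{z:C_k(z)\ne\emptyset\}$ is therefore invariant up to null sets, and by Chebyshev's inequality
\[
\mu(Z\setminus Z_k)\le\mu\{z:\|F^k(z)-\chi_0\|\ge1/2\}\le4/k^2 .
\]
So a.e.\ $z$ lies in some $Z_k$. The least such $k=k(z)$ is an invariant function, and $\kappa(z)=\Phi(C_{k(z)}(z))$ has the required properties by Lemma~\ref{lem:center}.
\end{proof}

\section{Counting with fundamental domains}\label{sec:counting}

All acting groups are countable, so every null set lies in an invariant null set. We use this to assume, after discarding an invariant null set, that fundamental domains meet every orbit exactly once and that countably many identities that hold almost everywhere hold everywhere.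

\begin{lemma}\label{lem:count}
Let $L$ act freely on $(Y,m)$ preserving $m$, with fundamental domain $D$, and let $E\subset Y$ be measurable.
\begin{itemize}
\item[(a)] $m(E)=\int_D\#\{\ell\in L:\ell y\in E\}\,dm(y)$.
\item[(b)] If $E$ meets each orbit at most once, then $m(E)=m(D\cap LE)\le m(D)$.
\item[(c)] If $E$ is $L$-invariant, the number $m_L(E)=m(D\cap E)$ does not depend on $D$, it vanishes only if $m(E)=0$, and $m_L(hE)=m_L(E)$ for every measure-preserving automorphism $h$ of $Y$ that commutes with $L$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) $m(E)=\sum_\ell m(E\cap\ell D)=\sum_\ell m(\ell^{-1}E\cap D)=\int_D\sum_\ell1_E(\ell y)\,dm(y)$.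
(b) The integrand in (a) is the indicator function of $LE$.
(c) If $D'$ is another fundamental domain, (b) applied to $D'\cap E$, whose saturation is $E$, gives $m(D'\cap E)=m(D\cap E)$. By (a), $m(E)=|L|\,m_L(E)$. Finally $h^{-1}D$ is a fundamental domain, and $m(D\cap hE)=m(h^{-1}D\cap E)$.
\end{proof}

The next lemma is the way finiteness of the measure enters the proof. In the model case it reduces to the statement that an element of a finite invariant set has a finite orbit.

\begin{lemma}[Finite orbit principle]\label{lem:finite}
Let $H\times L$ act on $(Y,m)$ preserving $m$, with $L$ acting freely and admitting a fundamental domain $D$ of finite measure. Let $H$ act on a countable set $S$, and let $\psi:Y\to S$ be measurable with $\psi((h,\ell)y)=h\psi(y)$. Then $\psi(y)$ has a finite $H$-orbit for a.e.\ $y$.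
\end{lemma}

\begin{proof}
The sets $\psi^{-1}(x)$ are $L$-invariant. Put $w(x)=m_L(\psi^{-1}(x))$. Then $\sum_xw(x)=m(D)<\infty$, and $w(hx)=w(x)$ by Lemma~\ref{lem:count}(c). So $w$ vanishes on infinite orbits, and the preimages of the countably many points of infinite orbits are null.
\end{proof}

\begin{lemma}[Composition]\label{lem:composition}
Let $(\Omega,m)$ couple $\Gamma$ and $\Lambda$, and let $(\Omega',m')$ couple $\Lambda$ and $\Gamma'$. Let $\Sigma=\Lambda\backslash(\Omega\times\Omega')$ be the orbit space of the diagonal action, with the $\sigma$-algebra of $\Lambda$-invariant measurable sets and the measure $(m\times m')_\Lambda$. Then $(\gamma,\gamma')[\omega,\omega']=[\gamma\omega,\gamma'\omega']$ makes $\Sigma$ a coupling of $\Gamma$ and $\Gamma'$. In particular, measure equivalence is transitive.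
\end{lemma}

\begin{proof}
Let $Z,D\subset\Omega$ and $D',Z'\subset\Omega'$ be fundamental domains of finite measure for $\Gamma,\Lambda$ and for $\Lambda,\Gamma'$. They have positive measure, since countably many translates cover a non-null space. Both $\Omega\times D'$ and $D\times\Omega'$ are fundamental domains for the free diagonal action, so by Lemma~\ref{lem:count}(c) the measure space $\Sigma$ is isomorphic to either of them with the product measure. Hence $\Sigma$ is standard and its measure is nonzero and $\sigma$-finite. The action of $\Gamma\times\Gamma'$ on $\Omega\times\Omega'$ commutes with $\Lambda$, so it descends and preserves the measure. In the model $\Omega\times D'$ the group $\Gamma$ acts on the first coordinate only, so it acts freely with fundamental domain $Z\times D'$. In the model $D\times\Omega'$ the group $\Gamma'$ acts on the second coordinate only, so it acts freely with fundamental domain $D\times Z'$.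
\end{proof}

\begin{lemma}\label{lem:virtual}
A group $H$ is ME to each finite-index subgroup $H_0$, and a group $\Lambda$ is ME to $\Lambda/K$ for each finite normal subgroup $K$.
\end{lemma}

\begin{proof}
Take $\Omega=H$ with counting measure, $H_0$ acting by $x\mapsto h_0x$ and $H$ by $x\mapsto xh^{-1}$. Fundamental domains are a set of representatives of the cosets $H_0x$ and the set $\{1\}$.

For the second claim, $\Lambda$ acts on $\Lambda/K$ with kernel $K$, and an extra factor is needed to make the action free. Let $\Lambda$ shift the coordinates of $[0,1]^\Lambda$, with the product of Lebesgue measures. A point fixed by some $\lambda\ne1$ has two equal coordinates, so the set $W$ of points with trivial stabilizer is conull. Let $\Omega=(\Lambda/K)\times W$, with $\Lambda$ acting diagonally (by left translation on $\Lambda/K$) and $\Lambda/K$ acting by right translation on the first factor. Both actions are free and they commute. The set $\{1\}\times W$ is a fundamental domain for $\Lambda/K$. Let $W_0$ be the set of points of $W$ that are least in their $K$-orbit for a lexicographic order on $[0,1]^\Lambda$; it is a Borel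 set that meets each $K$-orbit once. Every $\Lambda$-orbit meets $\{1\}\times W$ in one $K$-orbit, so $\{1\}\times W_0$ is a fundamental domain for $\Lambda$.
\end{proof}

\section{Couplings of $\Gamma_{P_1}$ and $\Gamma_{P_2}$}\label{sec:two}

Let $P_1,P_2$ be ICC with (T), and let $(\Sigma,m)$ be a coupling of $\Gamma_1$ and $\Gamma_2$, written as an action $(\gamma,\eta)s$ of $\Gamma_1\times\Gamma_2$. The three lemmas of this section are the three steps of the model case.

\begin{lemma}[Finite sets]\label{lem:K}
There are measurable maps $K:\Sigma\to\mathrm{Fin}^*(N_1)$ and $K':\Sigma\to\mathrm{Fin}^*(N_2)$ such that, for a.e.\ $s$,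
\[
K((\gamma,g)s)=\gamma K(s)\quad(\gamma\in\Gamma_1,\ g\in G_2),\qquad K'((g,\eta)s)=\eta K'(s)\quad(g\in G_1,\ \eta\in\Gamma_2).
\]
\end{lemma}

\begin{proof}
The roles of the two groups are symmetric, so we construct $K$. Let $Z$ be a fundamental domain for $\Gamma_1$ and $\mu=m|_Z/m(Z)$. For $g\in G_2$ and $z\in Z$ let $\alpha(g,z)$ be the unique element of $\Gamma_1$ such that $g*z:=(\alpha(g,z),g)z$ lies in $Z$. The point $(\alpha(g,h*z)\alpha(h,z),\,gh)z=g*(h*z)$ lies in $Z$, so by uniqueness $*$ is an action of $G_2$ and $\alpha$ satisfies the cocycle identity for it. For measurable $B\subset Z$ we have $g*B=Z\cap(1,g)\Gamma_1B$, so $m(g*B)=m_{\Gamma_1}((1,g)\Gamma_1B)=m_{\Gamma_1}(\Gamma_1B)=m(B)$ by Lemma~\ref{lem:count}(c). Since $G_2=P_2^3$ has (T), Proposition~\ref{prop:cocycle} gives $\kappa:Z\to\mathrm{Fin}^*(N_1)$ with $\kappa(g*z)=\alpha(g,z)\kappa(z)$. Every $s$ is uniquely $(\gamma,1)z$ with $z\in Z$; put $K((\gamma,1)z)=\gamma\kappa(z)$. This is $\Gamma_1$-equivariant. For $g\in G_2$ we have $(\gamma,g)z=(\gamma\alpha(g,z)^{-1},1)(g*z)$, so $K((\gamma,g)z)=\gamma\alpha(g,z)^{-1}\kappa(g*z)=\gamma\kappa(z)$, which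 is $G_2$-invariance.
\end{proof}

In the model case the sets $K,K'$ were reduced to points by passing to a finite-index subgroup fixing a point of $K$. Now $K(s)$ moves with $s$ and there is no such subgroup. Instead we go from $N_2$ to $N_1$ and back, and apply the finite orbit principle to the round trip.

\begin{lemma}[Bijections]\label{lem:f}
There are bijections $f_s:N_2\to N_1$ such that $s\mapsto f_s(a)$ is measurable for each $a\in N_2$ and $f_{(\gamma,\eta)s}=\gamma f_s\eta^{-1}$ for all $\gamma\in\Gamma_1$, $\eta\in\Gamma_2$ and a.e.\ $s$.
\end{lemma}

\begin{proof}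
For $a=\delta0\in N_2$ with $\delta\in\Gamma_2$ put $K_s(a)=K((1,\delta^{-1})s)$. Another choice of $\delta$ has the form $\delta g$ with $g\in G_2$, and $K((1,g^{-1}\delta^{-1})s)=K((1,\delta^{-1})s)$, so $K_s(a)$ is well defined. For $b=\epsilon0\in N_1$ with $\epsilon\in\Gamma_1$ put $K'_s(b)=K'((\epsilon^{-1},1)s)$, well defined by $G_1$-invariance of $K'$. As $\eta a=(\eta\delta)0$, we get $K_{(\gamma,\eta)s}(\eta a)=K((\gamma,\delta^{-1})s)$, and the same computation applies to $K'$. Thus
\begin{equation}\label{eq:KK}
K_{(\gamma,\eta)s}(\eta a)=\gamma K_s(a),\qquad K'_{(\gamma,\eta)s}(\gamma b)=\eta K'_s(b).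
\end{equation}
Let $M_s=\bigcup_{b\in K_s(0)}K'_s(b)\in\mathrm{Fin}^*(N_2)$. For $\gamma\in\Gamma_1$ and $g\in G_2$, equation~\eqref{eq:KK} and $g0=0$ give $K_{(\gamma,g)s}(0)=\gamma K_s(0)$, hence
\[
M_{(\gamma,g)s}=\bigcup_{b\in K_s(0)}K'_{(\gamma,g)s}(\gamma b)=gM_s.
\]
By Lemma~\ref{lem:finite} with $L=\Gamma_1$ and $H=G_2$, the set $M_s$ has finitely many $G_2$-translates for a.e.\ $s$, so $M_s=\{0\}$ by Lemma~\ref{lem:basic}(b). Apply this at the point $s'=(1,\delta^{-1})s$, where $a=\delta0$. By~\eqref{eq:KK}, $K_{s'}(0)=K_s(a)$ and $K'_{s'}(b)=\delta^{-1}K'_s(b)$. Therefore, for a.e.\ $s$,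
\[
b\in K_s(a)\ \Longrightarrow\ K'_s(b)=\{a\},\qquad\qquad a\in K'_s(b)\ \Longrightarrow\ K_s(a)=\{b\},
\]
the second implication being the first with the two groups exchanged. Given $a$, pick $b\in K_s(a)$. The first implication gives $K'_s(b)=\{a\}$, and the second then gives $K_s(a)=\{b\}$; put $f_s(a)=b$. Given $b$, pick $a\in K'_s(b)$; the second implication gives $f_s(a)=b$, so $f_s$ is onto. It is injective because $f_s(a)=b$ implies $K'_s(b)=\{a\}$. Equivariance is~\eqref{eq:KK}.
\end{proof}

In the model case closures were preserved because stabilizers corresponded under $\theta$. What replaces this is that the part of $\Sigma$ where $f_s$ takes prescribed values on $t$ carries an action of the two stabilizers, still with fundamental domains of finite measure.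

\begin{lemma}[Closures]\label{lem:cl}
For a.e.\ $s$, the bijection $f_s$ preserves closures.
\end{lemma}

\begin{proof}
Fix $t\in\mathrm{Fin}^*(N_2)$, an injective map $u:t\to N_1$ with image $t'$, and $n\in\mathrm{cl}_{N_2}(t)$. Let $L=\Gamma_{2,(t)}$, $H=\Gamma_{1,(t')}$, and let $O=Ln$, a finite set. Let $\Sigma'=\{s:f_s|_t=u\}$. For $s\in\Sigma'$, $\gamma\in H$, $\eta\in L$ and $a\in t$ we have $f_{(\gamma,\eta)s}(a)=\gamma f_s(\eta^{-1}a)=\gamma u(a)=u(a)$, so $\Sigma'$ is $H\times L$-invariant.

We claim that $L$ has a fundamental domain of finite measure in $\Sigma'$, although $L$ has infinite index in $\Gamma_2$. Let $D$ be a fundamental domain for $\Gamma_2$ in $\Sigma$ and let $R$ be a set of representatives of the cosets $L\eta$ in $\Gamma_2$. Then $\bigcup_{r\in R}(1,r)D$ is a fundamental domain for $L$ in $\Sigma$, and its intersection $D'$ with $\Sigma'$ is one in $\Sigma'$. Suppose $s$ and $(1,\eta)s$ both lie in $D'$, with $\eta\in\Gamma_2$. Then $f_s(\eta^{-1}a)=u(a)=f_s(a)$ for $a\in t$, so $\eta\in L$ because $f_s$ is injective, and then $\eta=1$. So $D'$ meets each $\Gamma_2$-orbit at most once, and $m(D')\le m(D)<\infty$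 by Lemma~\ref{lem:count}(b).

The map $\psi(s)=f_s(O)\in\mathrm{Fin}^*(N_1)$ on $\Sigma'$ satisfies $\psi((\gamma,\eta)s)=\gamma f_s(\eta^{-1}O)=\gamma\psi(s)$. By Lemma~\ref{lem:finite} and (F1), $f_s(n)$ has a finite $H$-orbit for a.e.\ $s\in\Sigma'$, that is, $f_s(n)\in\mathrm{cl}_{N_1}(f_s(t))$. There are countably many triples $(t,u,n)$, so for a.e.\ $s$ we have $f_s(\mathrm{cl}_{N_2}(t))\subset\mathrm{cl}_{N_1}(f_s(t))$ for all $t$. The family $f_s^{-1}$ satisfies the hypotheses with the two groups exchanged, so $f_s^{-1}(\mathrm{cl}_{N_1}(t'))\subset\mathrm{cl}_{N_2}(f_s^{-1}(t'))$ for all $t'$; taking $t'=f_s(t)$ gives the reverse inclusion.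
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
If $\Gamma_1$ and $\Gamma_2$ have a coupling, Lemmas~\ref{lem:f} and~\ref{lem:cl} give a closure-preserving bijection $N_2\to N_1$. By Proposition~\ref{prop:rigid} and Lemma~\ref{lem:net}, $P_1\cong P_2$. Conversely, if $P_1\cong P_2$ then $\Gamma_1\cong\Gamma_2$, and a group is ME to itself by Lemma~\ref{lem:virtual}.
\end{proof}

\begin{corollary}\label{cor:self}
Every coupling $\Sigma$ of $\Gamma=\Gamma_P$ with itself carries a measurable map $s\mapsto f_s$ to the countable group $\mathcal A_P$ with $f_{(\gamma,\eta)s}=\gamma f_s\eta^{-1}$ for all $\gamma,\eta\in\Gamma$ and a.e.\ $s$.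
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:cl} and Proposition~\ref{prop:rigid}, $f_s\in\mathcal A_P$ for a.e.\ $s$. For $a\in\mathcal A_P$ the set $\{s:f_s=a\}=\bigcap_{n\in N}\{s:f_s(n)=a(n)\}$ is measurable.
\end{proof}

\section{Arbitrary groups measure-equivalent to $\Gamma_P$}\label{sec:arbitrary}

Let $\Gamma=\Gamma_P$, $\mathcal A=\mathcal A_P$, and let $(\Omega,m)$ be a coupling of $\Gamma$ with a countable group $\Lambda$, with fundamental domains of finite measure $Z$ for $\Gamma$ and $D$ for $\Lambda$. Nothing is known about $\Lambda$, so the previous section does not apply to $\Omega$. It applies to the composition of $\Omega$ with itself over $\Lambda$, which is a self-coupling of $\Gamma$. The resulting function of two points of $\Omega$ turns out to split as a quotient of values of a function of one point, and comparing that function at $\omega$ and at $\lambda\omega$ represents $\Lambda$ in $\mathcal A$.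

\begin{lemma}\label{lem:rho}
There are a measurable map $\varphi:\Omega\to\mathcal A$ and a homomorphism $\rho:\Lambda\to\mathcal A$ with
\begin{equation}\label{eq:phi}
\varphi(\gamma\lambda\omega)=\gamma\,\varphi(\omega)\,\rho(\lambda)^{-1}\qquad\text{for all }\gamma\in\Gamma,\ \lambda\in\Lambda\text{ and a.e.\ }\omega,
\end{equation}
and such that $\{\omega:\varphi(\omega)=1\}$ has positive measure.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:composition}, $\Sigma=\Lambda\backslash(\Omega\times\Omega)$ is a self-coupling of $\Gamma$. Pulling back the map of Corollary~\ref{cor:self}, we obtain a conull set $W\subset\Omega^2$, invariant under $\Gamma\times\Gamma$ and the diagonal action of $\Lambda$, and a measurable $F:W\to\mathcal A$ with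
\[
F(\lambda\omega_1,\lambda\omega_2)=F(\omega_1,\omega_2),\qquad F(\gamma\omega_1,\eta\omega_2)=\gamma F(\omega_1,\omega_2)\eta^{-1}.
\]

\emph{The identity $F(\omega_1,\omega_2)F(\omega_2,\omega_3)=F(\omega_1,\omega_3)$.} On the conull set $Y\subset\Omega^3$ of triples with $(\omega_1,\omega_2)$, $(\omega_2,\omega_3)$, $(\omega_1,\omega_3)\in W$, let
\[
\Theta(\omega_1,\omega_2,\omega_3)=F(\omega_1,\omega_2)\,F(\omega_2,\omega_3)\,F(\omega_1,\omega_3)^{-1}.
\]
Replacing $\omega_2$ by $\eta\omega_2$ inserts $\eta^{-1}\eta$ between the first two factors, and replacing $\omega_3$ by $\zeta\omega_3$ inserts $\zeta^{-1}\zeta$ between the last two. So $\Theta$ is invariant under $L=\Lambda\times\Gamma\times\Gamma$ acting by $(\lambda,\eta,\zeta)(\omega_1,\omega_2,\omega_3)=(\lambda\omega_1,\lambda\eta\omega_2,\lambda\zeta\omega_3)$. This action is free with fundamental domain $D\times Z\times Z$, of finite measure: the condition on the first coordinate determines $\lambda$, and the other two then determine $\eta$ and $\zeta$. The action of $H=\Gamma$ on $\omega_1$ commutes with $L$, and $\Theta(\gamma\omega_1,\omega_2,\omega_3)=\gamma\Theta(\omega_1,\omega_2,\omega_3)\gamma^{-1}$.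 As $\mathcal A$ is countable, Lemma~\ref{lem:finite} shows that a.e.\ value of $\Theta$ has finitely many $\Gamma$-conjugates. By Lemma~\ref{lem:A}, $\Theta=1$ a.e.

\emph{The map $\varphi$.} By Fubini's theorem there is $\omega_0\in\Omega$ such that $(\omega,\omega_0)\in W$ for a.e.\ $\omega$ and $\Theta(\omega_1,\omega_2,\omega_0)=1$ for a.e.\ $(\omega_1,\omega_2)$. Put $\varphi(\omega)=F(\omega,\omega_0)$. Then $\varphi(\gamma\omega)=\gamma\varphi(\omega)$, and $F(\omega_1,\omega_2)=\varphi(\omega_1)\varphi(\omega_2)^{-1}$ for a.e.\ $(\omega_1,\omega_2)$.

\emph{The homomorphism.} Fix $\lambda\in\Lambda$. Invariance of $F$ gives $\varphi(\lambda\omega_1)\varphi(\lambda\omega_2)^{-1}=\varphi(\omega_1)\varphi(\omega_2)^{-1}$, that is,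
\[
\varphi(\omega_1)^{-1}\varphi(\lambda\omega_1)=\varphi(\omega_2)^{-1}\varphi(\lambda\omega_2)\qquad\text{for a.e.\ }(\omega_1,\omega_2).
\]
Fixing a suitable $\omega_2$ by Fubini's theorem, we see that $\varphi(\omega)^{-1}\varphi(\lambda\omega)$ equals a constant $\rho(\lambda)^{-1}$ for a.e.\ $\omega$. From $\varphi(\lambda\lambda'\omega)=\varphi(\lambda'\omega)\rho(\lambda)^{-1}=\varphi(\omega)\rho(\lambda')^{-1}\rho(\lambda)^{-1}$ we get $\rho(\lambda\lambda')=\rho(\lambda)\rho(\lambda')$. This proves~\eqref{eq:phi}.

\emph{Normalization.} Since $\mathcal A$ is countable and $m\ne0$, some fiber $\{\varphi=a\}$ has positive measure. The pair $\varphi a^{-1}$, $a\rho a^{-1}$ still satisfies~\eqref{eq:phi}, and its fiber over $1$ is $\{\varphi=a\}$.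
\end{proof}

The rest is counting: a fiber of positive measure behaves like an atom, and a fundamental domain of finite measure has room for only finitely many disjoint copies of it.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
\emph{Necessity.} Let $\varphi,\rho$ be as in Lemma~\ref{lem:rho}, with~\eqref{eq:phi} holding everywhere. Put $\Omega_x=\varphi^{-1}(x)$ for $x\in\mathcal A$, $c=m(\Omega_1)>0$, $K=\ker\rho$, $\bar\Lambda=\rho(\Lambda)$ and $\Delta=\Gamma\cap\bar\Lambda$, the intersection being taken in $\mathcal A$. By~\eqref{eq:phi}, $\gamma\lambda\Omega_x=\Omega_{\gamma x\rho(\lambda)^{-1}}$.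

\emph{The number $c$ is finite.} If $\omega$ and $\gamma\omega$ lie in $\Omega_x$ then $\gamma x=x$ in $\mathcal A$, so $\gamma=1$; here we use that $\Gamma$ embeds in $\mathcal A$. Thus $\Omega_x$ meets each $\Gamma$-orbit at most once, and Lemma~\ref{lem:count}(b) gives
\begin{equation}\label{eq:fiber}
m(\Omega_x)=m_\Gamma(\Gamma\Omega_x)\le m(Z)<\infty.
\end{equation}

\emph{The kernel $K$ is finite.} We have $\lambda\omega\in\Omega_1$ if and only if $\rho(\lambda)=\varphi(\omega)$. The number of such $\lambda$ is $|K|$ if $\varphi(\omega)\in\bar\Lambda$ and $0$ otherwise. By Lemma~\ref{lem:count}(a), $c=|K|\cdot m_\Lambda(\varphi^{-1}(\bar\Lambda))$. As $0<c<\infty$, the second factor is positive, $K$ is finite, and $m_\Lambda(\varphi^{-1}(\bar\Lambda))=c/|K|$.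

\emph{The index $[\Gamma:\Delta]$ is finite.} For $\gamma\in\Gamma$ the set $\varphi^{-1}(\gamma\bar\Lambda)=\gamma\varphi^{-1}(\bar\Lambda)$ is $\Lambda$-invariant and has $m_\Lambda$-measure $c/|K|$ by Lemma~\ref{lem:count}(c). The cosets $\gamma\bar\Lambda$ and $\gamma'\bar\Lambda$ are equal if $\gamma^{-1}\gamma'\in\Delta$ and disjoint otherwise. Hence $[\Gamma:\Delta]\cdot c/|K|\le m(D)$.

\emph{The index $[\bar\Lambda:\Delta]$ is finite.} For $x\in\bar\Lambda$ the fiber $\Omega_x$ is a $\Lambda$-translate of $\Omega_1$, so it has measure $c$, and by~\eqref{eq:fiber} the set $\Gamma\Omega_x=\varphi^{-1}(\Gamma x)$ has $m_\Gamma$-measure $c$. For $x,x'\in\bar\Lambda$ the cosets $\Gamma x$ and $\Gamma x'$ are equal if $x'x^{-1}\in\Delta$ and disjoint otherwise. Hence $[\bar\Lambda:\Delta]\cdot c\le m(Z)$.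

So $\Delta$ has finite index both in $\Gamma$ and in $\bar\Lambda\cong\Lambda/K$.

\emph{Sufficiency.} Suppose $K$ is finite and normal in $\Lambda$, and that $\Lambda/K$ and $\Gamma$ have finite-index subgroups isomorphic to a group $\Delta$. By Lemma~\ref{lem:virtual}, each of $\Lambda$, $\Lambda/K$, $\Delta$, $\Gamma$ is ME to the next, and Lemma~\ref{lem:composition} concludes.
\end{proof}

\section{An ICC Kazhdan group of bounded exponent}\label{sec:torsion}

It remains to find $P$. Since (T) passes to quotients, we start from a group with (T) that has an infinite quotient of bounded exponent, and then pass to a further quotient to obtain ICC.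

A finitely generated group is \emph{hyperbolic} if geodesic triangles in its Cayley graph are uniformly thin, and a hyperbolic group is \emph{non-elementary} if it has no cyclic subgroup of finite index. A group that acts properly and cocompactly by isometries on a complete simply connected Riemannian manifold whose sectional curvature is bounded above by a negative constant is hyperbolic. For a group $H$ and $m\ge1$, let $H^m$ be the subgroup generated by all $m$-th powers; it is normal, and $x^m=1$ for all $x\in H/H^m$. We use the following theorem of Ivanov and Ol'shanskii.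

\begin{theorem}[\cite{IO}]\label{thm:IO}
For every non-elementary hyperbolic group $H$ there is $m\ge1$ such that $H/H^m$ is infinite.
\end{theorem}

\begin{lemma}\label{lem:icc}
Every infinite finitely generated torsion group $P_0$ has an ICC quotient.
\end{lemma}

\begin{proof}
Consider the normal subgroups of infinite index in $P_0$; the trivial subgroup is one. The union $U$ of a nonempty chain of them is normal. If $U$ had finite index it would be finitely generated, hence equal to a member of the chain, which has infinite index. So Zorn's lemma gives a maximal one; let $P$ be the quotient by it. Then $P$ is infinite and finitely generated, and its nontrivial normal subgroups have finite index. Let $V$ be the set of elements of $P$ with finite conjugacy class, a normal subgroup. Suppose $V\ne1$. Then $V$ has finite index, so it is generated by finitely many elements $v_1,\dots,v_r$. Its center is $V\cap\bigcap_jC_P(v_j)$, which has finite index in $P$ because each $C_P(v_j)$ does. So the center of $V$ is a finitely generated abelian torsion group, hence finite, and $P$ is finite, a contradiction. Thus $V=1$.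
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
\emph{Existence of $P$.} Let $n\ge2$ and let $H$ be a cocompact lattice in the Lie group $Sp(n,1)$; such lattices exist by a theorem of Borel, and by Selberg's lemma $H$ may be taken torsion-free. The group $H$ has property (T) (Kostant; see \cite{BHV}). It acts properly and cocompactly by isometries on quaternionic hyperbolic space, so it is hyperbolic. It is infinite because $Sp(n,1)$ is not compact; an infinite group with (T) is not amenable, while a group with a cyclic subgroup of finite index is amenable; so $H$ is non-elementary. By Theorem~\ref{thm:IO} there is $m$ such that $P_0=H/H^m$ is infinite. The group $P_0$ has (T), so it is finitely generated, and Lemma~\ref{lem:icc} gives an ICC quotient $P$. It is infinite, has (T), and has exponent dividing $m$.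

\emph{The group $\Gamma_P$.} Let $P$ be any ICC group with (T) and of exponent dividing some $m$, and let $\Gamma=\Gamma_P$. For $(n,g)\in\Gamma$, the image of $(n,g)^m$ in $G$ is $g^m=1$, so $(n,g)^m\in N$ and $(n,g)^{2m}=1$. The group $\Gamma$ is generated by a finite generating set of $G$ and the three singletons $\{1_{12}\},\{1_{13}\},\{1_{23}\}$, since their $G$-conjugates are all the singletons and these generate $N$. It contains $P$, which is infinite with (T) and so nonamenable; hence $\Gamma$ is nonamenable.

\emph{The ME class.} Let $\Lambda$ be ME to $\Gamma$. By Theorem~\ref{thm:A} there are a finite normal subgroup $K$ of $\Lambda$ and a subgroup $\Delta\le\Lambda/K$ of finite index $k$ that is isomorphic to a subgroup of $\Gamma$. For $x\in\Lambda/K$, two of the $k+1$ cosets $x^0\Delta,\dots,x^k\Delta$ coincide, so $x^j\in\Delta$ for some $1\le j\le k$. Then $x^{k!}\in\Delta$ and $x^{2m\,k!}=1$. For $y\in\Lambda$ this gives $y^{2m\,k!}\in K$ and $y^{2m\,k!\,|K|}=1$. So $\Lambda$ is a torsion group of bounded exponent. A nonabelian free group has elements of infinite order, so it is not a subgroup of $\Lambda$.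
\end{proof}

\begin{thebibliography}{9}

\bibitem{BHV}
Bekka, de la Harpe and Valette, \emph{Kazhdan's Property (T)}.

\bibitem{IO}
Ivanov and Ol'shanskii, \emph{Hyperbolic groups and their quotients of bounded exponents}, Trans.\ AMS \textbf{348} (1996), 2091--2138.

\bibitem{thesis}
\emph{Representing Groups Against All Odds}, \texttt{https://infoscience.epfl.ch/record/230245/}\allowbreak\texttt{files/EPFL\_TH7823.pdf?version=1}.

\end{thebibliography}
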